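\title{The Maximum Spectral Spread of a Graph of Given Order}

\begin{abstract}
The spread of a graph is the difference between the largest and the smallest eigenvalue of its adjacency matrix. We prove that, for every $n$, the complete split graph with a clique of size $\lfloor 2n/3\rfloor$ is the unique graph of maximum spread on $n$ vertices. The two extreme eigenvectors present an extremal graph as a join of two threshold graphs; the eigenvalue equations express the squared spread through a few moments of these two graphs; and a sum-of-squares identity determines it up to an additive error of $\frac13$, which is then removed by hand. Sharp bounds for the spread of symmetric matrices with entries in $[0,1]$ follow.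
\end{abstract}

\section{Introduction}

All graphs are finite and simple. If $A$ is a real symmetric $n\times n$ matrix with eigenvalues $\lambda_1\ge\dots\ge\lambda_n$, its \emph{spread} is $s(A)=\lambda_1-\lambda_n$, the length of the shortest interval that contains the spectrum. The spread $s(G)$ of a graph $G$ is the spread of its adjacency matrix. Which graph on $n$ vertices has the largest spread?

The two ends of the spectrum ask for different things. A large $\lambda_1$ asks for many edges, and the complete graph $K_n$, with eigenvalues $n-1$ and $-1$, has spread $n$. A very negative $\lambda_n$ asks for a bipartite structure, and the complete bipartite graph $K_{c,n-c}$, with extreme eigenvalues $\pm\sqrt{c(n-c)}$, has spread at most $n$ as well. A compromise does better: keep all edges between the two sides of $K_{c,n-c}$ and fill in one side. The result is the \emph{complete split graph} $CS(n,c)$, which consists of a clique on $c$ vertices, a stable set on the other $n-c$ vertices, and all edges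 between the two. For $n=4$, both $K_4$ and $K_{2,2}$ have spread $4$, while $CS(4,2)$ has spread $\sqrt{17}$. In general, for $1\le c\le n-1$, the square of the spread of $CS(n,c)$ is $\Psi(c)$ (Lemma~\ref{lem:cs}), where
\begin{equation}\label{eq:Psi}
\Psi(t)=(t-1)^2+4t(n-t)=\tfrac43(n^2-n+1)-3\Bigl(t-\frac{2n-1}{3}\Bigr)^2 .
\end{equation}
The best choice is $c=\lfloor 2n/3\rfloor$, and it gives a spread of about $\frac{2}{\sqrt3}n\approx1.155\,n$. The conjecture posed in \cite{problems} is that for each $n$ the maximum spread of a graph on $n$ vertices is attained by $CS(n,\lfloor 2n/3\rfloor)$ and, up to isomorphism, by no other graph. We prove it.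

\begin{theorem}\label{thm:main}
For every $n\ge1$, the graph $CS(n,\lfloor 2n/3\rfloor)$ is, up to isomorphism, the unique graph on $n$ vertices of maximum spread. For $n\ge2$ the maximum is
\[
\sqrt{\Psi(\lfloor 2n/3\rfloor)}=\sqrt{\bigl\lfloor\tfrac43(n^2-n+1)\bigr\rfloor}.
\]
\end{theorem}

Convexity extends the theorem to weighted graphs, and a tensor-power argument extends it to matrices with nonzero diagonal.

\begin{theorem}\label{thm:weighted}
Let $n\ge2$ and let $A$ be a real symmetric $n\times n$ matrix with zero diagonal and entries in $[0,1]$. Then $\lambda_1(A)-\lambda_n(A)\le\sqrt{\Psi(\lfloor 2n/3\rfloor)}$, with equality if and only if $A$ is an adjacency matrix of $CS(n,\lfloor 2n/3\rfloor)$.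
\end{theorem}

\begin{theorem}\label{thm:loops}
If $A$ is a real symmetric $n\times n$ matrix with all entries, diagonal included, in $[0,1]$, then $\lambda_1(A)-\lambda_n(A)\le\frac{2}{\sqrt3}\,n$. Equality is attained whenever $3\mid n$.
\end{theorem}

The obvious estimate is far off: from $\lambda_1^2+\lambda_n^2\le\operatorname{tr}A^2\le n(n-1)$ one gets only $s(G)\le\sqrt{2n(n-1)}$. A proof for all $n$ has to control $s(G)^2$, a quantity of order $n^2$, to within a bounded additive error, and for this reason we work with identities for as long as possible. Section~\ref{sec:model} shows the main identity in a case that needs no estimates, the join of two regular graphs. An extremal graph is a join of two threshold graphs (Section~\ref{sec:shape}); a moment inequality for threshold graphs (Section~\ref{sec:moment}) takes the place of regularity; and Sections~\ref{sec:param} and~\ref{sec:sos} carry the identity over to the general case. Section~\ref{sec:stable} completes the proof of Theorem~\ref{thm:main},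 and Section~\ref{sec:matrices} derives the other two theorems.

\medskip
\noindent\textbf{Notation and standard facts.} We write $\mathbf 1$, $I$, $J$ for the all-ones vector, the identity and the all-ones matrix of the size given by the context, $\alpha+M$ for $\alpha I+M$, and $M\succeq0$ if $M$ is positive semidefinite. Inequalities between vectors are entrywise. Let $A$ be real symmetric.
\begin{itemize}
\item[(F1)] (Rayleigh) For a unit vector $x$ we have $\lambda_n\le x^{\top}Ax\le\lambda_1$, with equality on either side if and only if $x$ is an eigenvector for that eigenvalue. Hence $s(A)\ge x^{\top}Ax-z^{\top}Az$ for unit vectors $x,z$, with equality if and only if $x$ and $z$ are eigenvectors for $\lambda_1$ and $\lambda_n$.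
\item[(F2)] The eigenvalues of a principal submatrix of $A$ lie in $[\lambda_n,\lambda_1]$.
\item[(F3)] (Perron--Frobenius) If $A$ has nonnegative entries, then $\lambda_1$ has a nonnegative eigenvector and all eigenvalues lie in $[-\lambda_1,\lambda_1]$. If $A$ is the adjacency matrix of a connected graph, this eigenvector is positive.
\item[(F4)] If $A\succeq0$ and $\psi_1,\dots,\psi_j$ are orthonormal, then $\operatorname{tr}A\ge\sum_i\psi_i^{\top}A\psi_i$.
\end{itemize}

\section{Complete split graphs and joins of regular graphs}\label{sec:model}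

\begin{lemma}\label{lem:cs}
For $1\le c\le n-1$ we have $s(CS(n,c))^2=\Psi(c)$. The unique integer maximizer of $\Psi$ is $\lfloor 2n/3\rfloor$, and
\begin{equation}\label{eq:delta}
\Psi(\lfloor 2n/3\rfloor)=\tfrac43(n^2-n+1)-\delta_n,\qquad
\delta_n=\begin{cases}0,& n\equiv2\pmod 3,\\ \frac13,&\text{otherwise.}\end{cases}
\end{equation}
\end{lemma}

\begin{proof}
A vector with entry sum $0$ supported on the clique is an eigenvector for $-1$, and one supported on the stable set is an eigenvector for $0$. The orthogonal complement of these vectors is the plane of vectors that are constant on the clique and on the stable set; there the adjacency matrix has characteristic polynomial $\xi^2-(c-1)\xi-c(n-c)$. This polynomial equals $c(1-n+c)\le0$ at $\xi=-1$ and is negative at $\xi=0$, so its roots are the extreme eigenvalues, and the square of their difference is the discriminant $(c-1)^2+4c(n-c)=\Psi(c)$. For $n=3j,\,3j+1,\,3j+2$ the number $\frac{2n-1}3$ equals $2j-\frac13,\ 2j+\frac13,\ 2j+1$. The nearest integer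 is unique, it equals $\lfloor 2n/3\rfloor$, and its distance is $\frac13,\frac13,0$. Now use \eqref{eq:Psi}.
\end{proof}

Since $\Psi(\lfloor 2n/3\rfloor)$ is an integer and $0\le\delta_n<1$, it equals $\lfloor\frac43(n^2-n+1)\rfloor$; and $1\le\lfloor 2n/3\rfloor\le n-1$ for $n\ge2$. This gives the value stated in Theorem~\ref{thm:main}. The cases $n\le3$ are checked directly: for $n=1$ there is one graph; for $n=2$ the spreads are $2$, for $K_2=CS(2,1)$, and $0$; for $n=3$ they are $3$, for $K_3=CS(3,2)$, and $2\sqrt2$, $2$, $0$.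

\medskip
\noindent\textbf{The model case.} Let $n\ge4$. Let the vertex set of $G$ be split into parts $P$ and $N$ of sizes $p,q\ge1$ with all edges between them (so $G$ is the \emph{join} of $G[P]$ and $G[N]$), and measure each part by its distance from the expected shape: the \emph{complement} of $G[P]$ is regular of degree $m$, and $G[N]$ is regular of degree $\hat m$. On vectors that are constant on $P$ and on $N$ the adjacency matrix acts as
\[
\begin{pmatrix}p-1-m&q\\ p&\hat m\end{pmatrix},
\]
and the difference $D$ of the two eigenvalues of this matrix satisfies $D^2=(p-1-m-\hat m)^2+4pq$. We show that $D^2\le\Psi(\lfloor 2n/3\rfloor)$, with equality only for $G=CS(n,\lfloor 2n/3\rfloor)$.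

A degree is at most the order minus one, so
\[
Z_P=m(p-1-m)\ge0,\qquad Z_N=\hat m(q-1-\hat m)\ge0 .
\]
Expanding \eqref{eq:Psi} with $n=p+q$ gives
\begin{equation}\label{eq:Psiexp}
\Psi(p+\hat m)=(p-1)^2+4pq+\hat m(4q-2p-2)-3\hat m^2,
\end{equation}
and comparing with $D^2=(p-1)^2+4pq-2(p-1)(m+\hat m)+(m+\hat m)^2$ we find
\begin{equation}\label{eq:model}
D^2=\Psi(p+\hat m)-m^2+2m\hat m-2Z_P-4Z_N .
\end{equation}
One term, $2m\hat m$, has the wrong sign, and it must: nothing so far says which part is to be the clique. Put $k=q-1-m-\hat m$. Exchanging the names of $P$ and $N$ replaces $(p,q,m,\hat m)$ by $(q,\,p,\,q-1-\hat m,\,p-1-m)$, and so replaces $k$ by $-k$. We may therefore assume $k\ge0$. Then $m\le q-1-\hat m$, so $m\hat m\le Z_N$, and \eqref{eq:model} gives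
\[
D^2\le\Psi(p+\hat m)-m^2-2Z_P-2Z_N\le\Psi(\lfloor 2n/3\rfloor),
\]
because $p+\hat m$ is an integer. Equality forces $m=0$, $p+\hat m=\lfloor 2n/3\rfloor$ and $\hat m\in\{0,q-1\}$. The value $\hat m=q-1$ would give $p+\hat m=n-1>2n/3$. So $m=\hat m=0$ and $G=CS(n,\lfloor 2n/3\rfloor)$.

The general proof follows this computation, with three changes. The degrees $m,\hat m$ become averages weighted by the extreme eigenvectors. The lack of regularity brings in two correction terms $u,\hat u$, and the inequalities $Z_P,Z_N\ge0$ need a proof. Finally $p+\hat m$ is no longer an integer, so that $\Psi(p+\hat m)$ may exceed $\Psi(\lfloor 2n/3\rfloor)$ by as much as $\delta_n$.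

\section{The shape of an extremal graph}\label{sec:shape}

From here to the end of Section~\ref{sec:stable}, $n\ge4$ and $G$ is a graph of maximum spread on $n$ vertices, with adjacency matrix $A$ and complement $H$. Put $\lambda=\lambda_1$, $\mu=-\lambda_n$ and $S=\lambda+\mu$. Comparing $G$ with $CS(n,\lfloor 2n/3\rfloor)$ gives $S^2\ge\Psi(\lfloor 2n/3\rfloor)$, that is,
\begin{equation}\label{eq:T}
T:=\tfrac43(n^2-n+1)-S^2\le\delta_n\le\tfrac13 .
\end{equation}
Maximality is used in two ways only: globally through \eqref{eq:T}, and locally, against graphs that differ from $G$ in one edge, in the next two lemmas.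

\begin{lemma}\label{lem:conn}
$G$ is connected and $\mu\ge\sqrt2$.
\end{lemma}

\begin{proof}
Suppose $G$ is disconnected. The spectrum of $G$ is the union of the spectra of its components, so by (F3) there are a unit eigenvector $x\ge0$ for $\lambda$ that is positive exactly on one component $D$, and a unit eigenvector $z$ for $-\mu$ supported in one component. Take $i\in D$, $j\notin D$; then $x_j=0$ and $z_iz_j=0$. Let $A'$ be the adjacency matrix of the graph $G'$ obtained by adding the edge $ij$. Then $x^{\top}A'x-z^{\top}A'z=S+2x_ix_j-2z_iz_j=S$. By (F1) and maximality $s(G')=S$ and $x$ is an eigenvector of $A'$. But $(A'x)_j=x_i>0$ while $x_j=0$, a contradiction.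

Next, $G\ne K_n$, because $s(K_n)=n$ and $S^2-n^2\ge\frac43(n^2-n+1)-\frac13-n^2=\frac13(n-1)(n-3)>0$. A shortest path between two nonadjacent vertices begins with an induced path on three vertices, whose smallest eigenvalue is $-\sqrt2$. So $\mu\ge\sqrt2$ by (F2).
\end{proof}

We shall use $\mu>1$ repeatedly. It is here that $n\ge4$ matters: for $n=3$ the extremal graph is $K_3$, with $\mu=1$.

Let $x>0$ be the unit eigenvector for $\lambda$ and $z$ a unit eigenvector for $-\mu$; then $x\cdot z=0$. In $x^{\top}Ax-z^{\top}Az$ an edge $ij$ contributes $2(x_ix_j-z_iz_j)$, so an extremal graph should contain exactly the pairs with positive contribution.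

\begin{lemma}\label{lem:rule}
Let $i\ne j$. If $ij$ is an edge of $G$ then $x_ix_j>z_iz_j$, and if not then $x_ix_j<z_iz_j$.
\end{lemma}

\begin{proof}
Otherwise, deleting the edge $ij$ in the first case, or adding it in the second, gives a graph $G'$ with $x^{\top}A'x-z^{\top}A'z\ge S$. By (F1) and maximality, $s(G')=S$ and $x$ is an eigenvector of $A'$. At a vertex $l\ne i,j$ we have $(A'x)_l=\lambda x_l$ with $x_l>0$, so the eigenvalue is $\lambda$. But $(A'x)_i=\lambda x_i\pm x_j\ne\lambda x_i$.
\end{proof}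

Choose the sign of $z$ so that
\[
\zeta:=-\sum_iz_i\ge0,
\]
and let $P=\{i:z_i\ge0\}$, $N=\{i:z_i<0\}$, $p=|P|$, $q=|N|$. The choice of sign decides which part is to be the clique; it will give the inequality $k\ge0$ of the model case. Both parts are nonempty, since $x>0$, $z\ne0$ and $x\cdot z=0$. For $i\in P$ and $j\in N$ we have $z_iz_j\le0<x_ix_j$, so $G$ is the join of $G[P]$ and $G[N]$. Let $C$ be the adjacency matrix of $H[P]$ and $B$ that of $G[N]$. We have to show that $B=0$, $C=0$ and $p=\lfloor 2n/3\rfloor$.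

Call a symmetric $d\times d$ matrix $M$ with zero diagonal a \emph{threshold matrix} if, after a reordering of the indices, there are $\varepsilon_1,\dots,\varepsilon_d\in\{0,1\}$ with $M_{ij}=\varepsilon_{\max(i,j)}$ for $i\ne j$. This is the adjacency matrix of a graph built vertex by vertex, each new vertex being joined to all earlier vertices or to none.

\begin{lemma}\label{lem:thr}
$B$ and $C$ are threshold matrices.
\end{lemma}

\begin{proof}
Put $\rho_i=|z_i|/x_i$ and $\ell_i=\log\rho_i\in[-\infty,\infty)$. For $i\ne j$ in the same part $z_iz_j=|z_i||z_j|$, so Lemma~\ref{lem:rule} says that $\ell_i+\ell_j\ne0$, that $C_{ij}=1$ if and only if $\ell_i+\ell_j>0$, and that $B_{ij}=1$ if and only if $\ell_i+\ell_j<0$. Order each part by increasing $|\ell_i|$, and let $i$ precede $j$. If $|\ell_i|<|\ell_j|$, the sign of $\ell_i+\ell_j$ is that of $\ell_j$. If $|\ell_i|=|\ell_j|$, then $\ell_i=\ell_j\ne0$ because the sum does not vanish, and the same holds. So the entry at $ij$ depends only on the later vertex.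
\end{proof}

The property of threshold matrices that we need is a gap in the spectrum. It fails for general graphs: the path on four vertices has the eigenvalue $\frac{1-\sqrt5}2$.

\begin{lemma}\label{lem:gap}
A threshold matrix $M$ has no eigenvalue in $(-1,0)$. Consequently $M^2+M\succeq0$.
\end{lemma}

\begin{proof}
Let $M\varphi=-\gamma\varphi$ with $0<\gamma<1$. The value of $\varepsilon_1$ does not enter $M$; let $\varepsilon_1=0$. For $0\le j\le d$ put $L_j=\sum_{i\le j}\varphi_i$, $R_j=\sum_{i>j}\varepsilon_i\varphi_i$ and $D_j=L_j+R_j$. Row $j$ of the eigenvalue equation reads $\varepsilon_jL_{j-1}+R_j=-\gamma\varphi_j$, and it determines $(R_j,D_j)$ and $\varphi_j$ from $(R_{j-1},D_{j-1})$.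
\begin{itemize}
\item If $\varepsilon_j=0$, then $R_j=R_{j-1}$, $\varphi_j=-R_{j-1}/\gamma$ and $D_j=D_{j-1}-R_{j-1}/\gamma$.
\item If $\varepsilon_j=1$, then $R_{j-1}=R_j+\varphi_j$, so $D_{j-1}=L_{j-1}+R_j+\varphi_j=(1-\gamma)\varphi_j$. Hence $R_j=R_{j-1}-D_{j-1}/(1-\gamma)$ and $D_j=D_{j-1}$.
\end{itemize}
Replacing $\varphi$ by $-\varphi$ we may assume $R_0\ge0$; note that $D_0=R_0$. If $R_0>0$, then $R_1=R_0>0$ and $D_1=R_0(1-1/\gamma)<0$, and both rules preserve $R_j>0>D_j$. This contradicts $R_d=0$. If $R_0=0$, both rules give $\varphi_j=R_j=D_j=0$ for all $j$, so $\varphi=0$. Thus every eigenvalue $c$ of $M$ satisfies $c(c+1)\ge0$.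
\end{proof}

\section{A moment inequality for threshold graphs}\label{sec:moment}

On each part, the restrictions of $x$ and $z$ will solve a pair of equations $(\alpha-M)f=s\mathbf 1$, $(\beta+M)g=s'\mathbf 1$, where $M$ is $B$ or $C$. If $M$ is regular of degree $m$ and $f,g$ are constant, then $m=f^{\top}Mg/f^{\top}g$. We take this quotient as the definition of $m$ in general. The next lemma shows that it is the mean of a probability distribution on the spectrum of $M$, and that the inequality $m(d-1-m)\ge0$ holds even after subtracting a multiple of the variance.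

\begin{lemma}\label{lem:moment}
Let $M$ be a $d\times d$ threshold matrix, the adjacency matrix of a graph with $E$ edges, with spectral decomposition $M=\sum_cc\,Q_c$. Let $\alpha,\beta,s,s'>0$, suppose that all eigenvalues of $M$ lie in $[-\beta,\alpha]$, and let $f,g\ge0$ be vectors with
\[
(\alpha-M)f=s\mathbf 1,\qquad(\beta+M)g=s'\mathbf 1,\qquad\nu:=f\cdot g>0 .
\]
Put $K=ss'/\nu$, $m_j=f^{\top}M^jg/\nu$, $m=m_1\ge0$, $v=m_2-m^2$, $u=v/K$ and
\[
Z=m(d-1-m)-u\,(\beta-\alpha+m+2K).
\]
\begin{itemize}
\item[(a)] There are numbers $\pi_c\ge0$ with $m_j=\sum_c\pi_cc^j$ for all $j\ge0$, and $\pi_c=0$ if $Q_c\mathbf 1=0$. In particular $\sum_c\pi_c=1$ and $v\ge0$.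
\item[(b)] $Kd=(\alpha-m)(\beta+m)-v$.
\item[(c)] Define $h$ by $m_3=m^3+2mv+vh$ if $v>0$, and let $h=0$ if $v=0$. Then $Z=2E-m^2-m-2v+uh$.
\item[(d)] $Z\ge h(h+1+u)$ and $Z\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Put $\pi_c=(Q_cf)\cdot(Q_cg)/\nu$; then $m_j=\sum_c\pi_cc^j$. Applying $Q_c$ to the two equations gives $(\alpha-c)Q_cf=sQ_c\mathbf 1$ and $(\beta+c)Q_cg=s'Q_c\mathbf 1$. If $-\beta<c<\alpha$, then
\[
\pi_c=\frac{K\,\|Q_c\mathbf 1\|^2}{(\alpha-c)(\beta+c)}\ge0 .
\]
If $c=\alpha$, the first equation gives $Q_c\mathbf 1=0$ and the second then gives $Q_cg=0$; if $c=-\beta$, the second gives $Q_c\mathbf 1=0$ and the first gives $Q_cf=0$. In both cases $\pi_c=0$.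

(b) The inner product of the two equations is $ss'd=f^{\top}(\alpha-M)(\beta+M)g=\nu\,(\alpha\beta+(\alpha-\beta)m-m_2)$, and $(\alpha-m)(\beta+m)=\alpha\beta+(\alpha-\beta)m-m^2$.

(c) If $v=0$ the distribution $\pi$ is a point mass and $m_3=m^3$, so $m_3=m^3+2mv+vh$ in all cases. Since $\mathbf 1^{\top}M\mathbf 1=2E$, we have $2Ess'=f^{\top}(\alpha-M)M(\beta+M)g$, that is,
\begin{equation}\label{eq:edges}
2EK=\alpha\beta m+(\alpha-\beta)m_2-m_3=m(\alpha-m)(\beta+m)+v(\alpha-\beta-2m-h).
\end{equation}
By (b), $(\alpha-m)(\beta+m)=K(d+u)$. Dividing by $K$ gives $2E=md+u(\alpha-\beta-m-h)$. Subtract $m^2+m+2Ku-uh$.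

(d) We prove two lower bounds for $Z$, each of which is useful where the other is not. The vector $\psi=\sum_{\pi_c>0}\sqrt{\pi_c}\,Q_c\mathbf 1/\|Q_c\mathbf 1\|$ satisfies $\psi^{\top}M^j\psi=m_j$ for all $j\ge0$; in particular it is a unit vector. Also $M^2+M\succeq0$ by Lemma~\ref{lem:gap}, and $\operatorname{tr}(M^2+M)=2E$. If $v=0$, then (F4) gives $2E\ge\psi^{\top}(M^2+M)\psi=m^2+m$, so $Z\ge0$ by (c), and (d) holds. Let $v>0$.

\emph{The trace bound.} The vector $\varphi=(M-m)\psi/\sqrt v$ is a unit vector orthogonal to $\psi$, and $M\psi=m\psi+\sqrt v\,\varphi$. Hence $\varphi^{\top}M\psi=\sqrt v$ and $m_3=(M\psi)^{\top}M(M\psi)=m^3+2mv+v\,\varphi^{\top}M\varphi$, so that $h=\varphi^{\top}M\varphi$. Moreover $\|M\varphi\|^2\ge(\psi^{\top}M\varphi)^2+(\varphi^{\top}M\varphi)^2=v+h^2$. By (F4),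
\[
2E\ge\psi^{\top}(M^2+M)\psi+\varphi^{\top}(M^2+M)\varphi\ge(m^2+v+m)+(v+h^2+h),
\]
and (c) gives $Z\ge h(h+1+u)$. This is negative only for $-1-u<h<0$.

\emph{The entrywise bound.} The matrix $J-I-M$ and the vectors $Mf$, $Mg$ have nonnegative entries, so
\begin{equation}\label{eq:J}
(\mathbf 1^{\top}Mf)(\mathbf 1^{\top}Mg)=(Mf)^{\top}J(Mg)\ge(Mf)^{\top}(I+M)(Mg).
\end{equation}
The right side is $\nu(m_2+m_3)$. On the left, $s\,\mathbf 1^{\top}Mg=f^{\top}(\alpha-M)Mg=\nu(\alpha m-m_2)$ and $s'\,\mathbf 1^{\top}Mf=g^{\top}(\beta+M)Mf=\nu(\beta m+m_2)$. Hence $(\alpha m-m_2)(\beta m+m_2)\ge K(m_2+m_3)$. By \eqref{eq:edges} the left side equals $m(2EK+m_3)-m_2^2$, and $mm_3-m_2^2=mvh-v^2$. Dividing by $K$,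
\[
2Em+muh-uv\ge m^2+v+m^3+2mv+vh,
\]
which by (c) reads $mZ\ge v(h+1+u)$.

Suppose $Z<0$. The trace bound gives $h(h+1+u)<0$, hence $h+1+u>0$ as $u\ge0$. The entrywise bound then gives $mZ>0$, which is impossible for $m\ge0>Z$.
\end{proof}

\section{The parameters of the extremal graph}\label{sec:param}

Put $a=\lambda+1$ and $b=\mu-1$. Then $0<b<a$, by Lemma~\ref{lem:conn} and because $\mu\le\lambda$ by (F3). Let $x_P,x_N>0$ be the restrictions of $x$, let $y=z|_P\ge0$ and $w=-z|_N>0$, and let $X_P,X_N,Y,W$ be the entry sums of $x_P,x_N,y,w$. Put $X=X_P+X_N$ and note that $W=Y+\zeta$. The matrix $A$ has the blocks $J-I-C$ on $P$, $B$ on $N$ and $J$ between, so $Ax=\lambda x$ and $Az=-\mu z$ read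
\begin{equation}\label{eq:eigen}
(b-C)y=\zeta\mathbf 1,\quad(a+C)x_P=X\mathbf 1,\qquad(\lambda-B)x_N=X_P\mathbf 1,\quad(\mu+B)w=Y\mathbf 1 .
\end{equation}
From $x\cdot z=0$ we get $\nu:=x_P\cdot y=x_N\cdot w>0$, and in particular $Y>0$. Define
\[
t=\frac{X_PY}\nu>0,\qquad k=\frac{X\zeta}\nu\ge0,\qquad m=\frac{x_P^{\top}Cy}\nu\ge0,\qquad\hat m=\frac{x_N^{\top}Bw}\nu\ge0 .
\]
When $x_P$ and $y$ are constant, $t=p$; so $t$ is an effective size of $P$, and we set
\[
u=t-p,\qquad\theta=m-u .
\]
The quantity $\theta$ is introduced because $t-1-m=p-1-\theta$, the combination in which $t$ and $m$ enter the formula \eqref{eq:S2} for the spread.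

\medskip
\noindent\textbf{Linear relations.} Multiplying the four equations \eqref{eq:eigen} by $x_P,y,w,x_N$ in turn gives
\begin{equation}\label{eq:four}
b-m=\frac{\zeta X_P}\nu,\qquad a+m=\frac{XY}\nu,\qquad\lambda-\hat m=\frac{X_PW}\nu,\qquad\mu+\hat m=\frac{YX_N}\nu .
\end{equation}
Hence $(b-m)(a+m)=kt$. From $W=Y+\zeta$ and $X=X_P+X_N$ we get $\lambda-\hat m=(b-m)+t$ and $\mu+\hat m=(a+m)-t$. The first of these says
\begin{equation}\label{eq:diff}
\lambda-\mu=t-1-m+\hat m,\qquad\text{equivalently}\qquad a-b=t+1-m+\hat m,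
\end{equation}
and the product of the two is
\begin{equation}\label{eq:prod}
(\lambda-\hat m)(\mu+\hat m)=kt+t(a-b+2m-t)=t(k+1+m+\hat m).
\end{equation}

\medskip
\noindent\textbf{The part $N$.} Lemma~\ref{lem:moment} applies with $M=B$, $d=q$, $(\alpha,\beta)=(\lambda,\mu)$, $(f,g)=(x_N,w)$, $(s,s')=(X_P,Y)$ and $K=t$; the eigenvalues of $B$ lie in $[-\mu,\lambda]$ by (F2). We mark the resulting quantities with a hat: $\hat m_j$, $\hat v\ge0$, $\hat u=\hat v/t\ge0$, $\hat h$. By \eqref{eq:diff}, $\mu-\lambda+\hat m+2t=t+1+m$, so part (d) says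
\begin{equation}\label{eq:ZN}
Z_N:=\hat m(q-1-\hat m)-\hat u\,(t+1+m)\ge0 .
\end{equation}
Part (b) says $(\lambda-\hat m)(\mu+\hat m)=t(q+\hat u)$. Together with \eqref{eq:prod} this gives
\begin{equation}\label{eq:k}
k=q-1-m-\hat m+\hat u,
\end{equation}
and, since $S=(\lambda-\hat m)+(\mu+\hat m)$ and $(\lambda-\hat m)-(\mu+\hat m)=t-1-m-\hat m$ by \eqref{eq:diff},
\begin{equation}\label{eq:S2}
S^2=(t-1-m-\hat m)^2+4tq+4t\hat u .
\end{equation}
For $u=\hat u=0$ these are the formulas for $Z_N$, $k$ and $D^2$ of the model case.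

\medskip
\noindent\textbf{The part $P$.} Define
\begin{equation}\label{eq:ZP}
Z_P:=m(p-1-m)-u\,(t+1+\hat m+2k)=\theta(p-1-\theta)-u\,(2q-\hat m+2\hat u).
\end{equation}
The two expressions agree: with $m=\theta+u$ we have $m(p-1-m)=\theta(p-1-\theta)+u(p-1-2\theta-u)$, while $t=p+u$ and \eqref{eq:k} give $t+1+\hat m+2k=(p-1-2\theta-u)+(2q-\hat m+2\hat u)$.

\begin{lemma}\label{lem:P}
We have $u\ge0$ and $Z_P\ge0$, and consequently
\begin{equation}\label{eq:thetau}
0\le\theta\le p-1,\qquad0\le u\le\frac{\theta(p-1-\theta)}{2q-\hat m+2\hat u}.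
\end{equation}
\end{lemma}

\begin{proof}
First, all eigenvalues of $C$ lie in $[-b,b]$. This is clear if $C=0$. Otherwise the largest eigenvalue $\rho$ of $C$ is positive, and a nonnegative eigenvector $e$ for $\rho$ vanishes at the isolated vertices of $H[P]$. By Lemma~\ref{lem:rule} an edge $ij$ of $H[P]$ has $y_iy_j>x_ix_j>0$, so $y$ is positive at all other vertices and $e\cdot y>0$. Now $(b-\rho)\,e\cdot y=\zeta\,e\cdot\mathbf 1\ge0$ gives $\rho\le b$, and (F3) gives the lower bound.

\emph{The case $\zeta>0$.} Lemma~\ref{lem:moment} applies with $M=C$, $d=p$, $(\alpha,\beta)=(b,a)$, $(f,g)=(y,x_P)$, $(s,s')=(\zeta,X)$ and $K=k>0$. Part (b) reads $kp=kt-v$, so the quantity $v/K\ge0$ of the lemma is $t-p=u$. By \eqref{eq:diff}, $a-b+m+2k=t+1+\hat m+2k$, so the quantity $Z$ of the lemma is $Z_P$, and part (d) gives $Z_P\ge0$.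

\emph{The case $\zeta=0$.} Here $s=0$ and the lemma is not available, but $y$ is an eigenvector, $Cy=by$, and the entrywise bound can be used directly. We have $m=b$ and $k=0$. The matrix $a+C$ is positive definite and $x_P=X(a+C)^{-1}\mathbf 1$, so with $C=\sum_cc\,Q_c$,
\[
\mathbf 1^{\top}Cx_P=X\sum_c\frac{c\,\|Q_c\mathbf 1\|^2}{a+c}\le bX\sum_c\frac{\|Q_c\mathbf 1\|^2}{a+c}=bX_P .
\]
Hence $Xp=\mathbf 1^{\top}(a+C)x_P\le(a+b)X_P$. Since $a+b=XY/\nu$ by \eqref{eq:four}, this says $p\le t$. Next, \eqref{eq:diff} gives $a=t+1+\hat m$, so $Z_P=b(p-1-b)-au$. Inequality \eqref{eq:J} needs only $f,g\ge0$; for $M=C$, $f=y$, $g=x_P$ it reads $bY(Xp-aX_P)\ge b^2(1+b)\nu$. Dividing by $b\nu$ gives $(a+b)p-a(p+u)\ge b(1+b)$, which is $Z_P\ge0$.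

For \eqref{eq:thetau}, note that $2q-\hat m+2\hat u>0$: this is clear if $\hat m=0$, and if $\hat m>0$ then \eqref{eq:ZN} gives $\hat m\le q-1$. So the second form of $Z_P$ yields $\theta(p-1-\theta)\ge u(2q-\hat m+2\hat u)\ge0$, and $p-1\ge0$.
\end{proof}

\section{The sum-of-squares identity}\label{sec:sos}

We first extend \eqref{eq:model}. Solving \eqref{eq:ZP} and \eqref{eq:ZN} for $uq$ and $t\hat u$,
\[
4uq=2\theta(p-1-\theta)-2Z_P+2u\hat m-4u\hat u,\qquad4t\hat u=4\hat m(q-1-\hat m)-4Z_N-4\hat u(1+m).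
\]
Insert these into \eqref{eq:S2}, written as $S^2=(p-1-\theta-\hat m)^2+4pq+4uq+4t\hat u$. The terms in $\theta$ without $\hat m$ are $-2(p-1)\theta+\theta^2+2\theta(p-1-\theta)=-\theta^2$. The mixed terms $2\theta\hat m+2u\hat m$ add up to $2m\hat m$. The terms in $p,q,\hat m$ alone are $(p-1-\hat m)^2+4pq+4\hat m(q-1-\hat m)$, which is $\Psi(p+\hat m)$ by \eqref{eq:Psiexp}. Thus
\begin{equation}\label{eq:S2exp}
S^2=\Psi(p+\hat m)-\theta^2+2m\hat m-2Z_P-4Z_N-4\hat u(1+m+u).
\end{equation}

As in the model case, $2m\hat m$ has to be absorbed. There we had $Z_N=\hat m\kappa$ with $\kappa=q-1-\hat m=k+m\ge m$, so that $m\hat m$ was the fraction $m/\kappa$ of $Z_N$. Accordingly, put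
\[
\kappa=k+m=q-1-\hat m+\hat u,\qquad r=\begin{cases}m/\kappa,&m>0,\\0,&m=0,\end{cases}\qquad\tau=p+\hat m-\frac{2n-1}3 .
\]
Then $m=r\kappa$, and $0\le r\le1$ because $k\ge0$, that is, because $\zeta\ge0$. By \eqref{eq:Psi}, $\Psi(p+\hat m)=\frac43(n^2-n+1)-3\tau^2$. Finally let
\[
\tau'=\tau-r\hat u,\qquad\theta'=\theta-r\hat u .
\]

\begin{proposition}\label{prop:sos}
The following identities hold:
\begin{equation}\label{eq:sos}
T=3\tau'^2+\theta'^2+4r(1-r)\hat u^2+4(1-r)(1+u)\hat u+2Z_P+(4-2r)Z_N,
\end{equation}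
\begin{equation}\label{eq:second}
rZ_P+r^2Z_N=(2-r)\theta'^2+3r\tau'\theta'-2r^3\hat u^2-2r^2\hat u-2u^2-2ru(1+\hat u+r\hat u).
\end{equation}
\end{proposition}

Every term on the right of \eqref{eq:sos} is nonnegative, and by \eqref{eq:T} their sum is at most $\frac13$. Identity \eqref{eq:sos} gives no upper bound for $u$, and none for $\hat u$ when $r$ is close to $1$; identity \eqref{eq:second}, whose left side is nonnegative, supplies both.

\begin{proof}
We express $p$ and $q$ through $\kappa$ and $\tau$. By definition $q=\kappa+1+\hat m-\hat u$, and $3\tau=p-2q+1+3\hat m$ as $n=p+q$; hence $p=2\kappa+1-\hat m-2\hat u+3\tau$. Adding the two,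
\begin{equation}\label{eq:kappa}
\kappa=\frac{n-2}3+\hat u-\tau .
\end{equation}
Substituting $q-1-\hat m=\kappa-\hat u$ and $t=p+u$ into \eqref{eq:ZN},
\begin{equation}\label{eq:ZNkappa}
Z_N=(\hat m-2\hat u)\kappa+2\hat u^2-\hat u\,(2+m+u+3\tau).
\end{equation}
Multiply by $r$ and use $r\kappa=m$ and $m+u=\theta+2u$:
\begin{equation}\label{eq:mm}
m(\hat m-2\hat u)=r\bigl[Z_N-2\hat u^2+\hat u\,(2+\theta+2u+3\tau)\bigr].
\end{equation}
By \eqref{eq:S2exp}, $T=3\tau^2+\theta^2+2Z_P+4Z_N+4\hat u(1+u)-2m(\hat m-2\hat u)$. With \eqref{eq:mm} this becomes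
\[
T=(3\tau^2-6r\hat u\tau)+(\theta^2-2r\hat u\theta)+4r\hat u^2+4(1-r)(1+u)\hat u+2Z_P+(4-2r)Z_N .
\]
The two brackets equal $3\tau'^2-3r^2\hat u^2$ and $\theta'^2-r^2\hat u^2$, and \eqref{eq:sos} follows.

For \eqref{eq:second}, insert $p-1=2\kappa-\hat m-2\hat u+3\tau$ and $2q-\hat m+2\hat u=2\kappa+2+\hat m$ into the second form of \eqref{eq:ZP}:
\[
Z_P=2\kappa(\theta-u)-\theta^2-2\theta\hat u+3\tau\theta-2u-m\hat m .
\]
Multiply by $r$. Then $2r\kappa(\theta-u)=2(\theta^2-u^2)$, and $m\hat m$ is the right side of \eqref{eq:mm} plus $2(\theta+u)\hat u$. Collecting terms,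
\[
rZ_P+r^2Z_N=(2-r)\theta^2-r(4+r)\hat u\theta+3r\tau(\theta-r\hat u)+2r^2\hat u^2-2r^2\hat u-2u^2-2ru(1+\hat u+r\hat u).
\]
Substitute $\theta=\theta'+r\hat u$ and $\tau=\tau'+r\hat u$. The coefficient of $\hat u\theta'$ is $2r(2-r)-r(4+r)+3r^2=0$, and that of $\hat u^2$ is $r^2(2-r)-r^2(4+r)+2r^2=-2r^3$. This is \eqref{eq:second}.
\end{proof}

At this point $T\ge0$, so $S^2\le\frac43(n^2-n+1)$, which is the right value for $n\equiv2\pmod3$. One cannot finish by rounding down, because the square of a spread need not be an integer: for the path on four vertices it is $6+2\sqrt5$. We record what the two identities say numerically. Put $\sigma=\sqrt{\theta'^2+3\tau'^2}$.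

\begin{lemma}\label{lem:bounds}
We have
\begin{gather}
\sigma^2+4(1-r)\hat u+(4-2r)Z_N\le\delta_n\le\tfrac13,\label{eq:budget}\\
2r^3\hat u^2+2r^2\hat u+2u^2\le\bigl(2-\tfrac r2\bigr)\sigma^2.\label{eq:uhat}
\end{gather}
Consequently $|\tau'|\le\frac13$, $|\theta'|\le\sigma<0.578$, $u\le\sigma$, $Z_N\le\frac16$, $4(1-r)(\hat u+Z_N)\le\frac13$, $\hat u<0.38$, and $m<r\hat u+1.155<1.54$.
\end{lemma}

\begin{proof}
Inequality \eqref{eq:budget} follows from \eqref{eq:sos}, \eqref{eq:T} and $u\ge0$. By \eqref{eq:second}, the left side of \eqref{eq:uhat} is at most $(2-r)\theta'^2+3r\tau'\theta'$, and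
\[
\bigl(2-\tfrac r2\bigr)\sigma^2-(2-r)\theta'^2-3r\tau'\theta'=\tfrac r2(\theta'-3\tau')^2+6(1-r)\tau'^2\ge0 .
\]
From \eqref{eq:budget} we read off $\sigma\le1/\sqrt3<0.578$, $|\tau'|\le\frac13$, $Z_N\le\frac16$ (as $4-2r\ge2$) and $4(1-r)(\hat u+Z_N)\le\frac13$ (as $4-2r\ge4(1-r)$). From \eqref{eq:uhat} we get $u\le\sigma$. If $r\le\frac34$, then \eqref{eq:budget} gives $\hat u\le\frac13$. If $r\ge\frac34$, then \eqref{eq:uhat} gives $\frac{27}{32}\hat u^2+\frac98\hat u\le\frac{13}8\cdot\frac13<0.542$, while the left side exceeds $0.549$ for $\hat u\ge0.38$. Finally $m=\theta+u=r\hat u+\theta'+u\le r\hat u+2/\sqrt3$, and $2/\sqrt3<1.155$.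
\end{proof}

\section{The part $N$ is stable}\label{sec:stable}

If $N$ is a stable set, then $\hat m=0$, the argument of $\Psi$ in \eqref{eq:S2exp} is an integer again, and the proof ends as in the model case.

\begin{lemma}\label{lem:B0}
If $B=0$, then $G$ is isomorphic to $CS(n,\lfloor 2n/3\rfloor)$.
\end{lemma}

\begin{proof}
Here $\hat m=\hat u=Z_N=0$, and \eqref{eq:S2exp} with Lemma~\ref{lem:cs} gives
\[
S^2=\Psi(p)-\theta^2-2Z_P\le\Psi(p)\le\Psi(\lfloor 2n/3\rfloor)\le S^2 .
\]
So $p=\lfloor 2n/3\rfloor$, $\theta=0$ and $Z_P=0$. By \eqref{eq:thetau}, $u=0$, hence $m=0$ and $x_P^{\top}Cy=0$. An edge $ij$ of $H[P]$ would contribute $x_iy_j>0$ to this sum of nonnegative terms, since $y_iy_j>x_ix_j>0$ by Lemma~\ref{lem:rule}. So $C=0$, and $P$ is a clique.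
\end{proof}

\emph{Assume from now on that $B\ne0$}; we derive a contradiction. Since $x_N,w>0$, we have $\hat m>0$. Let $\Delta\ge1$ be the maximum degree and $E_N\ge\Delta$ the number of edges of $G[N]$.

The plan is best seen for large $n$. Because $G[N]$ has at least one whole edge while $Z_N$ is small, $\hat m$ cannot be small. In \eqref{eq:ZNkappa} the leading term is $(\hat m-2\hat u)\kappa$ with $\kappa$ close to $n/3$, so $\hat u$ is close to $\hat m/2$. On the other hand $r=m/\kappa$ is small, and then the term $4(1-r)\hat u$ alone overdraws the budget $\frac13$ in \eqref{eq:budget}. This works for $n\ge9$. For $n\equiv2\pmod3$ the budget is $0$, and the orders $4,6,7$ are done by hand. All cases rest on the following lower bounds for $Z_N$.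

\begin{lemma}\label{lem:lower}
We have $0<\hat m\le\Delta\le q-2$, and
\begin{gather}
Z_N\ge\hat m\Bigl[1-\frac{(\Delta-\hat m)(1+m)}p\Bigr],\label{eq:LB1}\\
(1+\hat u)(\hat u+Z_N)\ge(1-\hat m)(2\Delta-\hat m).\label{eq:LB2}
\end{gather}
If $\Delta=1$, then $Z_N\ge(1-\hat m)(2-\hat m)$ and $\hat m\ge0.85$.
\end{lemma}

\begin{proof}
If $\Delta=q-1$, some $j\in N$ is adjacent to all other vertices of $G$, so $-\mu z_j=-\zeta-z_j$, that is, $(\mu-1)z_j=\zeta\ge0$. This contradicts $\mu>1$ and $z_j<0$. Hence $\Delta\le q-2$.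

Next, $Bx_N\le\Delta x_N$ entrywise: the inequality holds at a vertex of $N$ where $x$ is largest, and by \eqref{eq:eigen} the ratio $(Bx_N)_i/x_i=\lambda-X_P/x_i$ increases with $x_i$. Multiplying by $w$ and by $Bw$ gives $\hat m\le\Delta$ and $\hat m_2\le\Delta\hat m$, so
\begin{equation}\label{eq:vhat}
\hat v\le\hat m(\Delta-\hat m).
\end{equation}
Writing $\hat u(t+1+m)=\hat v\,(1+\frac{1+m}t)$ in \eqref{eq:ZN}, we get $Z_N\ge\hat m\,[\,q-1-\Delta-(\Delta-\hat m)\frac{1+m}t\,]$, and \eqref{eq:LB1} follows from $q-1-\Delta\ge1$ and $t\ge p$.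

For \eqref{eq:LB2} we need a lower bound for $\hat h$, namely $\hat h\ge-(1+\hat u+Z_N)$. Otherwise $-\hat h>1$ and $-(\hat h+1+\hat u)>Z_N\ge0$, so $\hat h(\hat h+1+\hat u)>Z_N$, against Lemma~\ref{lem:moment}(d). Now Lemma~\ref{lem:moment}(c), $E_N\ge\Delta$ and \eqref{eq:vhat} give
\[
Z_N\ge2\Delta-\hat m^2-\hat m-2\hat m(\Delta-\hat m)-\hat u(1+\hat u+Z_N),
\]
which rearranges to \eqref{eq:LB2}.

Let $\Delta=1$. In the threshold order of $N$, a vertex $j\ge2$ with $\varepsilon_j=1$ has degree at least $j-1$, so $j=2$, and $G[N]$ is one edge together with isolated vertices. The eigenvalues of $B$ are $1,0,-1$, and the eigenvector for $-1$ is orthogonal to $\mathbf 1$. By Lemma~\ref{lem:moment}(a) the distribution $\pi$ is supported in $\{0,1\}$, so $\hat m_j=\hat m$ for $j\ge1$, $\hat v=\hat m(1-\hat m)$, and $\hat v\hat h=\hat m-\hat m^3-2\hat m\hat v=\hat v(1-\hat m)$. Thus $\hat u\hat h=\hat u(1-\hat m)$, and Lemma~\ref{lem:moment}(c) with $E_N=1$ gives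
\[
Z_N=2-3\hat m+\hat m^2+\hat u(1-\hat m)=(1-\hat m)(2-\hat m+\hat u)\ge(1-\hat m)(2-\hat m).
\]
If $\hat m<0.85$ this exceeds $0.15\cdot1.15=0.1725>\frac16$, contrary to Lemma~\ref{lem:bounds}.
\end{proof}

\subsection*{The orders $n\equiv2\pmod3$}

Here $\delta_n=0$, so \eqref{eq:budget} gives $\sigma=0$, $Z_N=0$ and $(1-r)\hat u=0$, and \eqref{eq:uhat} gives $r^2\hat u=0$. Hence $\hat u=0$, and \eqref{eq:ZN} reads $0=\hat m(q-1-\hat m)$. This contradicts $0<\hat m\le q-2$.

\subsection*{The orders $n=4,6,7$}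

By Lemma~\ref{lem:lower}, $q\ge3$, so $1\le p\le n-3$. The definition of $\tau'$ and $\tau'\ge-\frac13$ give
\begin{equation}\label{eq:mhatlow}
\hat m-r\hat u=\tau'+\frac{2n-1}3-p\ \ge\ \frac{2n-2}3-p .
\end{equation}
The pairs $(n,p)$ to be excluded are $(4,1),(6,1),(7,1)$; $(6,3),(7,4)$; $(6,2)$; $(7,3)$; $(7,2)$. In each case we contradict $Z_N\le\frac16$.

\emph{The pairs with $p=1$.} By \eqref{eq:thetau}, $\theta=u=0$, so $m=r=0$ and $t=1$, and \eqref{eq:budget} gives $\hat u\le\frac1{12}$. By \eqref{eq:mhatlow}, $\hat m\ge\frac{2n-5}3\ge1$, and $q-1-\hat m\ge1$. So \eqref{eq:ZN} gives $Z_N\ge1-2\hat u\ge\frac56$.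

\emph{The pairs $(6,3)$ and $(7,4)$.} Here $q=3$, so $\Delta=1$ and $\hat m\ge0.85$. By \eqref{eq:LB1} with $p\ge3$ and $1+m<2.54$, we get $Z_N\ge0.85\,(1-0.15\cdot2.54/3)>0.7$.

\emph{The pair $(6,2)$.} Here $q=4$, $\Delta\le2$ and $\hat m\ge\frac43$ by \eqref{eq:mhatlow}, so $\Delta-\hat m\le\frac23$. By \eqref{eq:LB1}, $Z_N\ge\frac43\,(1-\frac23\cdot\frac{2.54}2)>0.2$.

\emph{The pair $(7,3)$.} Here $q=4$, $\Delta\le2$ and $\hat m\ge1+r\hat u$, so $0\le\Delta-\hat m\le1-r\hat u$. Also $1+m<2.155+r\hat u$. For $\gamma\ge1$ and $\eta\ge0$ one has $(1-\eta)(\gamma+\eta)=\gamma-(\gamma-1)\eta-\eta^2\le\gamma$. With $\eta=r\hat u$ this gives $(\Delta-\hat m)(1+m)\le2.155$, and \eqref{eq:LB1} yields $Z_N\ge1-2.155/3>0.28$.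

\emph{The pair $(7,2)$.} Here $q=5$, $\Delta\le3$ and $\hat m\ge2+r\hat u$, so again $0\le\Delta-\hat m\le1-r\hat u$. Since $p$ is smaller, a better bound for $m$ is needed. By \eqref{eq:thetau} and $\theta(1-\theta)\le\frac14$, we have $u\le\frac{1/4}{10-3}<0.036$, so $1+m=1+r\hat u+\theta'+u<1.614+r\hat u$. As before $(\Delta-\hat m)(1+m)\le1.614$, and $Z_N\ge2\,(1-0.807)>0.38$.

\subsection*{The orders $n\ge9$}

Let $\omega=\frac{n-2}3$ and $\kappa_1=\omega-\frac13\ge2$. By \eqref{eq:kappa},
\[
\kappa=\omega-\tau'+(1-r)\hat u\ \ge\ \omega-\tau'\ \ge\ \kappa_1 .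
\]

\emph{Step 1: $r<\frac34$ and $\sigma\ge0.81\,r$.} Equating $m=r\kappa$ with $m=r\hat u+\theta'+u$ gives
\[
r\,(\omega-\tau'-r\hat u)=\theta'+u\le2\sigma<1.155 .
\]
The bracket exceeds $2-0.38=1.62$. So $2\sigma\ge1.62\,r$ and $r<1.155/1.62<\frac34$. Lemma~\ref{lem:bounds} then gives $\hat u+Z_N\le\frac13$.

\emph{Step 2: $\hat m\ge0.85$.} For $\Delta=1$ this is part of Lemma~\ref{lem:lower}. If $\Delta\ge2$ and $\hat m<0.85$, then \eqref{eq:LB2} gives $\frac43\cdot\frac13\ge(1-\hat m)(4-\hat m)>0.15\cdot3.15=0.4725$, which is false.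

\emph{Step 3: $\hat u>0.16$.} Insert $m=r\kappa$ and $3\tau=3\omega+3\hat u-3\kappa$, from \eqref{eq:kappa}, into \eqref{eq:ZNkappa}:
\[
\hat m\kappa=Z_N+\hat u\,\bigl(3\omega+2+u+\hat u-(1-r)\kappa\bigr).
\]
Since $3\omega=3\kappa_1+1$, $u<0.578$, $\hat u<0.334$ and $(1-r)\kappa\ge\frac14\kappa_1$, the bracket is at most $2.75\,\kappa_1+3.912$. The left side is at least $0.85\,\kappa_1$. If $\hat u\le0.16$, we get $0.85\,\kappa_1\le0.167+0.44\,\kappa_1+0.626$, that is, $0.41\,\kappa_1\le0.793$, which is false for $\kappa_1\ge2$.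

\emph{Step 4.} By Steps 1 and 3, inequality \eqref{eq:budget} gives $0.65\,r^2+0.64\,(1-r)\le\frac13$. But for all real $r$ the left side is at least $0.64-0.64^2/2.6>0.48$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The cases $n\le3$ and the value of the maximum were treated in Section~\ref{sec:model}. Every $n\ge4$ satisfies $n\in\{5,8\}$, where $n\equiv2\pmod3$, or $n\in\{4,6,7\}$, or $n\ge9$. In each case $B\ne0$ has led to a contradiction, so $B=0$, and Lemma~\ref{lem:B0} shows that every graph of maximum spread is isomorphic to $CS(n,\lfloor 2n/3\rfloor)$.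
\end{proof}

\section{Matrices with entries in $[0,1]$}\label{sec:matrices}

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
By (F1), $s(A)$ is the maximum of the linear functions $A\mapsto x^{\top}Ax-z^{\top}Az$ over unit vectors $x,z$, so $s$ is convex and continuous on the cube of admissible matrices. Let $A$ be a maximizer. As a function of one entry $A_{ij}=A_{ji}\in[0,1]$ the spread is convex, and a convex function on $[0,1]$ that attains its maximum at an interior point is constant. So an entry of a maximizer that lies in $(0,1)$ can be replaced by $0$, or by $1$, and the result is again a maximizer. Suppose that $A$ has such an entry $A_{ij}$. Replace all other fractional entries by $0$, one at a time, and then replace $A_{ij}$ by $0$ or by $1$. This gives two graphs of maximum spread whose numbers of edges differ by one, contrary to the uniqueness in Theorem~\ref{thm:main}. Hence every maximizer is the adjacency matrix of a graph, and Theorem~\ref{thm:main} identifies it and gives the bound.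
\end{proof}

A diagonal entry changes the spread by a bounded amount, while blowing up each index into many copies multiplies the spread. In the limit the diagonal does not matter.

\begin{proof}[Proof of Theorem~\ref{thm:loops}]
Let $L\ge2$ and let $J_L$ be the all-ones matrix of order $L$, whose eigenvalues are $L$ and $0$. The eigenvalues of a Kronecker product are the products of the eigenvalues of the factors, so those of $A\otimes J_L$ are the numbers $L\lambda_i(A)$ and $0$, and $s(A\otimes J_L)\ge L\,s(A)$. Let $D$ be the diagonal part of $A\otimes J_L$. Then $0\le x^{\top}Dx\le1$ for unit vectors $x$, so (F1), applied with extreme eigenvectors of $A\otimes J_L$, gives $s(A\otimes J_L-D)\ge L\,s(A)-1$. Theorem~\ref{thm:weighted} in order $nL$ and \eqref{eq:delta} give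
\[
L\,s(A)-1\le\sqrt{\tfrac43(n^2L^2-nL+1)} .
\]
Divide by $L$ and let $L\to\infty$.

For equality, let $A_0$ be the $3\times3$ matrix with entry $0$ in position $(3,3)$ and all other entries $1$. The vector $(1,-1,0)$ lies in its kernel, and on vectors $(\xi,\xi,\eta)$ it has characteristic polynomial with roots $1\pm\sqrt3$, since it maps $(\xi,\eta)$ to $(2\xi+\eta,2\xi)$. For $L\ge1$ the matrix $A_0\otimes J_L$ has order $n=3L$, eigenvalues $L(1\pm\sqrt3)$ and $0$, and spread $2\sqrt3\,L=\frac2{\sqrt3}\,n$.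
\end{proof}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Research Problems From},
\texttt{https://draganstevanovic.files.wordpress.com/2012/09/sgtop.pdf}

\end{thebibliography}
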